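\title{Glide reflections in a Bernstein block: a counterexample to the Aubert--Baum--Plymen conjecture}

\begin{abstract}
For a split reductive group $G$ over a non-archimedean local field, the Aubert--Baum--Plymen conjecture predicts that the $K$-theory of the Bernstein component $C^*_{\mathrm r}(G)^{\mathfrak s}$ of the reduced $C^*$-algebra is the equivariant $K$-theory $K^*_{W^{\mathfrak s}}(T^{\mathfrak s}_{\mathrm u})$ of a compact torus under a finite group. We show that this is false. For the split group $(\mathrm{Spin}_8\times\mathrm{SL}_2\times\mathrm{SL}_2)/(\mu_2\times\mu_2)$ over a field whose residue field has $q\equiv1\bmod 4$ elements we exhibit a component that is Morita equivalent to the group $C^*$-algebra of the wallpaper group $pgg$. Its $K$-groups are $(\mathbb Z^3,\mathbb Z/2)$, while the predicted groups are $(\mathbb Z^9,0)$. A variant gives a split reductive group with a counterexample for every odd $q\ge5$.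
\end{abstract}

\section{The conjecture and the counterexamples}\label{sec:intro}

\subsection{Bernstein components}
Let $F$ be a non-archimedean local field, that is, a finite extension of $\mathbb Q_p$ or of $\mathbb F_p((T))$. Let $\mathbf G$ be a connected reductive group over $F$ and $G=\mathbf G(F)$. Representations are complex and smooth. If $\sigma$ is a representation of a subgroup $L$ and $g\in G$, then ${}^g\sigma$ is the representation $y\mapsto\sigma(g^{-1}yg)$ of $gLg^{-1}$.

Let $L$ be a Levi subgroup of a parabolic subgroup of $G$, and let $L^1$ be the intersection of the kernels of the characters $|\chi|$, where $\chi$ runs over the $F$-rational characters of $L$. The group $L/L^1$ is free abelian of finite rank, and $L^1$ contains every compact subgroup of $L$. The characters of $L$ that are trivial on $L^1$ are called \emph{unramified}. They form a complex torus $\mathfrak X(L)$, and the unitary ones form a compact torus $\mathfrak X_{\mathrm u}(L)$. Consider pairs $(L,\sigma)$ with $\sigma$ an irreducible supercuspidal representation of $L$.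 Two pairs $(L,\sigma)$ and $(L',\sigma')$ are \emph{inertially equivalent} if $gLg^{-1}=L'$ and ${}^g\sigma\simeq\sigma'\otimes\chi$ for some $g\in G$ and $\chi\in\mathfrak X(L')$. We write $[L,\sigma]_G$ for the class of $(L,\sigma)$ and $\mathfrak B(G)$ for the set of classes. Bernstein's theorem decomposes the category of smooth representations of $G$ as a product
\[
\mathfrak R(G)=\prod_{\mathfrak s\in\mathfrak B(G)}\mathfrak R^{\mathfrak s}(G)
\]
of indecomposable full subcategories, where $\mathfrak R^{\mathfrak s}(G)$ consists of the representations all of whose irreducible subquotients have supercuspidal support in $\mathfrak s$. Applied to the Hecke algebra $\mathcal H(G)=C_c^\infty(G)$, with convolution and with $G$ acting by left translation, it gives a decomposition into two-sided ideals $\mathcal H(G)^{\mathfrak s}$. Let $C^*_{\mathrm r}(G)$ be the reduced $C^*$-algebra, generated by the image of $L^1(G)$ acting on $L^2(G)$ by left convolution. Then $C^*_{\mathrm r}(G)=\bigoplus_{\mathfrak s}C^*_{\mathrm r}(G)^{\mathfrak s}$, where $C^*_{\mathrm r}(G)^{\mathfrak s}$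 is the closure of $\mathcal H(G)^{\mathfrak s}$.

For $\mathfrak s=[L,\sigma]_G$ with $\sigma$ unitary put
\[
W^{\mathfrak s}=\{n\in \mathrm N_G(L):{}^n\sigma\simeq\sigma\otimes\chi\text{ for some }\chi\in\mathfrak X(L)\}/L,
\qquad T^{\mathfrak s}_{\mathrm u}=\mathfrak X_{\mathrm u}(L)\cdot\sigma .
\]
The first is a finite group, the second is a compact torus (the set of isomorphism classes of unitary unramified twists of $\sigma$), and $W^{\mathfrak s}$ acts on $T^{\mathfrak s}_{\mathrm u}$. The following problem is posed in \cite{slides}.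

\medskip
\noindent\textbf{Conjecture} (Aubert--Baum--Plymen, 2011)\textbf{.} \emph{Suppose that $\mathbf G$ is $F$-split. For each $\mathfrak s\in\mathfrak B(G)$,}
\begin{equation}\label{eq:conj}
K^j_{W^{\mathfrak s}}(T^{\mathfrak s}_{\mathrm u})\simeq K_j\bigl(C^*_{\mathrm r}(G)^{\mathfrak s}\bigr)\qquad(j=0,1),
\end{equation}
\emph{where the left side is topological equivariant $K$-theory.}
\medskip

If $\mathbf G$ is a split torus, then $\sigma$ is a unitary character, $W^{\mathfrak s}$ is trivial, and the Fourier transform identifies $C^*_{\mathrm r}(G)^{\mathfrak s}$ with $C(T^{\mathfrak s}_{\mathrm u})$, so \eqref{eq:conj} holds. In general an irreducible object of $\mathfrak R^{\mathfrak s}(G)$ is a subquotient of a representation parabolically induced from a twist $\sigma\otimes\chi$, and this twist is determined up to $W^{\mathfrak s}$. So an orbit space for $W^{\mathfrak s}$ is the coarse parameter space of the block. The simplest algebra over $T^{\mathfrak s}_{\mathrm u}/W^{\mathfrak s}$ that remembers the stabilizers is the crossed product $C(T^{\mathfrak s}_{\mathrm u})\rtimes W^{\mathfrak s}$: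 its irreducible representations are given by the orbit of a point $t$ together with an irreducible representation of the stabilizer of $t$. Its $K$-theory is the left side of \eqref{eq:conj}. The conjecture does not ask that the block be Morita equivalent to this crossed product, only that it have the same $K$-groups.

\subsection{Results}
Throughout, $\mathcal O$, $\varpi$, $\mathbb F_q$ and $\mathrm{val}$ are the ring of integers, a uniformizer, the residue field and the normalized valuation of $F$, and $a\mapsto\bar a$ is the reduction $\mathcal O\to\mathbb F_q$. We assume that $q$ is odd, and $\eta$ denotes the quadratic character of $\mathbb F_q^\times$, also viewed as a character of $\mathcal O^\times$.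

\begin{theorem}\label{thm:main}
Let $q\equiv1\bmod4$ (for example $F=\mathbb Q_5$) and
\[
\mathbf G=(\mathrm{Spin}_8\times\mathrm{SL}_2\times\mathrm{SL}_2)/(\mu_2\times\mu_2),
\]
where $\mathrm{Spin}_8$ is split and $(z_1,z_2)\in\mu_2\times\mu_2$ is embedded as $(\iota_1(z_1)\iota_2(z_2),z_1,z_2)$, with $\iota_1,\iota_2$ isomorphisms of $\mu_2$ onto two distinct subgroups of order $2$ of $Z(\mathrm{Spin}_8)\cong\mu_2^2$. There is $\mathfrak s=[L,\sigma]_G$, with $L$ of semisimple type $D_4$, such that $W^{\mathfrak s}=(\mathbb Z/2)^2$ acts on $T^{\mathfrak s}_{\mathrm u}=S^1\times S^1$ through $z_1\mapsto z_1^{-1}$ and $z_2\mapsto z_2^{-1}$, and $C^*_{\mathrm r}(G)^{\mathfrak s}$ is Morita equivalent to the group $C^*$-algebra of the wallpaper group $pgg$. Consequently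
\[
K^0_{W^{\mathfrak s}}(T^{\mathfrak s}_{\mathrm u})\cong\mathbb Z^9,\quad K^1_{W^{\mathfrak s}}(T^{\mathfrak s}_{\mathrm u})=0,\qquad
K_0(C^*_{\mathrm r}(G)^{\mathfrak s})\cong\mathbb Z^3,\quad K_1(C^*_{\mathrm r}(G)^{\mathfrak s})\cong\mathbb Z/2 .
\]
\end{theorem}

So \eqref{eq:conj} fails in both degrees for a split semisimple group, and the conjecture is false. The condition on $q$ modulo $4$ can be dropped if the group is allowed a noncompact center.

\begin{theorem}\label{thm:second}
For every $F$ with $q$ odd and $q\ge5$ there are a split connected reductive group $\tilde{\mathbf G}$, defined in Section~\ref{sec:groups}, and $\mathfrak s\in\mathfrak B(\tilde G)$ such that, for $j=0,1$,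
\[
K^j_{W^{\mathfrak s}}(T^{\mathfrak s}_{\mathrm u})\cong\mathbb Z^{18}\qquad\text{and}\qquad\operatorname{rank}K_j\bigl(C^*_{\mathrm r}(\tilde G)^{\mathfrak s}\bigr)\le8 .
\]
\end{theorem}

\subsection{The mechanism}
In Theorem~\ref{thm:main} the crossed product is the group $C^*$-algebra of $\mathbb Z^2\rtimes W^{\mathfrak s}$, the wallpaper group $pmm$ generated by reflections in the sides of a rectangle. The block turns out to be governed by another extension of $W^{\mathfrak s}$ by $\mathbb Z^2$, with the same action on $\mathbb Z^2$, which does not split: the two generators of $W^{\mathfrak s}$ lift to glide reflections and not to reflections. Section~\ref{sec:wallpaper} shows what this does to $K$-theory. Section~\ref{sec:model} explains, on $\mathrm{PGL}_2$, how a Hecke algebra becomes a group algebra and what is needed to produce glide reflections. What is needed is supplied by a vertex of type $A_1^4$ in the building of $\mathrm{Spin}_8$ (Sections~\ref{sec:groups} and~\ref{sec:vertex}). We then compute the Hecke algebra of a representation $\Lambda$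 of a compact open subgroup $\mathcal P$ (Section~\ref{sec:hecke}), show that $(\mathcal P,\Lambda)$ is a type for an explicit class $\mathfrak s$ (Section~\ref{sec:type}), and pass to the $C^*$-completion (Section~\ref{sec:cstar}). These three sections treat both theorems at once; the proofs separate only in Section~\ref{sec:proofs}.

\section{Split and nonsplit extensions, and their $K$-theory}\label{sec:wallpaper}

\subsection{Tools}
We use the following standard facts on the $K$-theory of $C^*$-algebras.
\begin{itemize}
\item[(K1)] A projection $e$ of a $C^*$-algebra $C$ is \emph{full} if the closed two-sided ideal it generates is $C$. Then $C$ and $eCe$ are Morita equivalent. Morita equivalent separable $C^*$-algebras have isomorphic $K$-groups.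
\item[(K2)] (Green--Julg) If a finite group $W$ acts on a compact space $T$, then $K^j_W(T)\cong K_j(C(T)\rtimes W)$.
\item[(K3)] (K\"unneth) If $C,C'$ are separable of type~I with free abelian $K$-groups, then $K_*(C\otimes C')\cong K_*(C)\otimes K_*(C')$ as $\mathbb Z/2$-graded groups.
\item[(K4)] (Pimsner \cite{Pimsner}, groups acting on trees) For an amalgam $\Gamma_1*_{\Gamma_0}\Gamma_2$ of countable groups, with inclusions $i_1,i_2$ of $\Gamma_0$, there is a six-term exact sequence
\[
K_j(C^*_{\mathrm r}\Gamma_0)\xrightarrow{\iota_j}K_j(C^*_{\mathrm r}\Gamma_1)\oplus K_j(C^*_{\mathrm r}\Gamma_2)\to K_j\bigl(C^*_{\mathrm r}(\Gamma_1*_{\Gamma_0}\Gamma_2)\bigr)\to K_{j-1}(C^*_{\mathrm r}\Gamma_0)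
\]
with $\iota_j=(i_{1*},-i_{2*})$ up to sign. Thus $K_j$ of the amalgam is an extension of $\ker\iota_{j-1}$ by $\operatorname{coker}\iota_j$.
\item[(K5)] (Pimsner--Voiculescu) For an automorphism $\alpha$ of $C$, the group $K_j(C\rtimes_\alpha\mathbb Z)$ is an extension of the kernel of $1-\alpha_*$ on $K_{j-1}(C)$ by the cokernel of $1-\alpha_*$ on $K_j(C)$.
\end{itemize}
The basic values are these: $K_0(\mathbb C)=\mathbb Z$ and $K_1(\mathbb C)=0$; for $C^*(\mathbb Z/2)=\mathbb C^2$ we have $K_0=\mathbb Z^2$, with unit class $(1,1)$, and $K_1=0$; for an infinite cyclic group $\langle t\rangle$ we have $C^*\langle t\rangle=C(S^1)$, $K_0=\mathbb Z[1]$, $K_1=\mathbb Z[t]$, and $[t^n]=n[t]$ (winding number). The discrete groups in this section have an abelian subgroup of finite index. They are therefore amenable, so that $C^*=C^*_{\mathrm r}$, and their irreducible representations have bounded dimension, so that their $C^*$-algebras are of type~I.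

A \emph{twisted group algebra} $\mathbb C[\Gamma,\mu]$ of a group $\Gamma$ is a $*$-algebra with a basis $(v_\gamma)_{\gamma\in\Gamma}$ of unitaries such that $v_1=1$ and $v_\gamma v_{\gamma'}=\mu(\gamma,\gamma')v_{\gamma\gamma'}$ with $\mu(\gamma,\gamma')\in U(1)$. It acts by left multiplication on the Hilbert space with orthonormal basis $(v_\gamma)$, and $C^*_{\mathrm r}(\Gamma,\mu)$ is the norm closure of its image. Multiplying the $v_\gamma$ by scalars in $U(1)$ changes neither the algebra nor its closure.

\subsection{The predicted groups}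
If $T=\mathrm{Hom}(X,S^1)$ for a lattice $X$ and $W$ acts on $T$ through an action on $X$, the Fourier transform gives $C(T)\rtimes W\cong C^*(X\rtimes W)$. Let $D_\infty=\mathbb Z\rtimes\{\pm1\}\cong\mathbb Z/2*\mathbb Z/2$ be the infinite dihedral group.

\begin{lemma}\label{lem:predicted}
We have $K_0(C^*D_\infty)\cong\mathbb Z^3$ and $K_1(C^*D_\infty)=0$. Let $W=(\mathbb Z/2)^2$ act on $T=S^1\times S^1$ through $z_1\mapsto z_1^{-1}$ and $z_2\mapsto z_2^{-1}$, and trivially on $T'=S^1\times S^1$. Then $K^0_W(T)\cong\mathbb Z^9$, $K^1_W(T)=0$, and $K^j_W(T'\times T)\cong\mathbb Z^{18}$ for $j=0,1$.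
\end{lemma}

\begin{proof}
Apply (K4) to $\mathbb Z/2*\mathbb Z/2$, with $\Gamma_0=1$. The map $\iota_0:\mathbb Z\to\mathbb Z^2\oplus\mathbb Z^2$ sends $1$ to $\pm(1,1,-1,-1)$; it is injective with cokernel $\mathbb Z^3$, and the groups $K_1$ of $\Gamma_0,\Gamma_1,\Gamma_2$ vanish. This gives the first claim. Next, $C(T)\rtimes W\cong C^*D_\infty\otimes C^*D_\infty$, so (K2) and (K3) give $\mathbb Z^3\otimes\mathbb Z^3$ in degree $0$ and $0$ in degree $1$. Finally $C(T'\times T)\rtimes W\cong C(T')\otimes(C(T)\rtimes W)$, and $K_0(C(T'))\cong K_1(C(T'))\cong\mathbb Z^2$ by (K3); one more use of (K3) gives $\mathbb Z^2\otimes\mathbb Z^9$ in each degree.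
\end{proof}

Suppose now that a block is Morita equivalent to $C^*(\Gamma)$ for an extension $1\to X\to\Gamma\to W\to1$ inducing the given action on $X$. If the extension splits, \eqref{eq:conj} holds for this block. When $X=\mathbb Z$ and $W=\{\pm1\}$ it always splits: if $\gamma\in\Gamma$ lifts $-1$, then $\gamma^2\in X$ commutes with $\gamma$, so $\gamma^2=1$. The first failure occurs in rank two.

\begin{example}\label{ex:klein}
Let $W=\mathbb Z/2$ act on $X=\mathbb Z^2$ by $\mathrm{diag}(1,-1)$. The split extension is $\mathbb Z\times D_\infty$, and (K3) gives $K_0\cong K_1\cong\mathbb Z^3$. Now let $\Gamma$ be generated by the glide reflection $\gamma(v_1,v_2)=(v_1+1,-v_2)$ and the translation $t(v_1,v_2)=(v_1,v_2+2)$. Its translation subgroup $\langle\gamma^2,t\rangle=(2\mathbb Z)^2$ has index $2$, and $\gamma$ acts on it by $\mathrm{diag}(1,-1)$. Every element outside it shifts $v_1$ by an odd integer and so has infinite order: the extension does not split. Since $\Gamma=\langle t\rangle\rtimes\langle\gamma\rangle$, we have $C^*\Gamma=C^*\langle t\rangle\rtimes_\alpha\mathbb Z$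 with $\alpha(t)=t^{-1}$. So $1-\alpha_*$ is $0$ on $K_0=\mathbb Z$ and $2$ on $K_1=\mathbb Z$, and (K5) gives $K_0(C^*\Gamma)\cong\mathbb Z$ and $K_1(C^*\Gamma)\cong\mathbb Z\oplus\mathbb Z/2$. Replacing a reflection by a glide reflection lowers the ranks and creates torsion.
\end{example}

\subsection{The group $pgg$}
Let $\Gamma_{pgg}$ be the group of maps of $\mathbb R^2$
\begin{equation}\label{eq:pgg}
(v_1,v_2)\mapsto\bigl((-1)^{c_1}v_1+n_1,\;(-1)^{c_2}v_2+n_2\bigr),\qquad n_1\equiv c_2,\quad n_2\equiv c_1\bmod2,
\end{equation}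
with $c_i\in\mathbb Z/2$ and $n_i\in\mathbb Z$. The conditions are crossed: reversing one coordinate forces an odd shift of the other. The translation subgroup is $(2\mathbb Z)^2$, the point group is $\{\pm1\}^2$, and no element is a reflection; this is the wallpaper group $pgg$ (Figure~\ref{fig:pgg}). Put
\[
\gamma_1(v)=(v_1+1,-v_2),\qquad\gamma_2(v)=(-v_1,v_2+1).
\]
Then $\gamma_1^2,\gamma_2^2$ form a basis of $(2\mathbb Z)^2$, and $\gamma_1,\gamma_2$ generate $\Gamma_{pgg}$ modulo $(2\mathbb Z)^2$.

\begin{figure}[ht]
\centering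
\begin{tikzpicture}[scale=1.9]
\foreach \x in {0,1,2} {\draw[dashed] (-0.2,\x)--(2.2,\x); \draw[dashed] (\x,-0.2)--(\x,2.2);}
\foreach \x in {0.5,1.5} \foreach \y in {0.5,1.5} \fill (\x,\y) circle (0.03);
\fill[gray] (0.15,0.15)--(0.45,0.15)--(0.15,0.3)--cycle;
\fill[gray] (0.85,0.85)--(0.55,0.85)--(0.85,0.7)--cycle;
\fill[gray] (1.15,1.85)--(1.45,1.85)--(1.15,1.7)--cycle;
\fill[gray] (1.85,1.15)--(1.55,1.15)--(1.85,1.3)--cycle;
\end{tikzpicture}
\caption{The group $\Gamma_{pgg}$ on the translation cell $[0,2]^2$. The dashed lines $v_1\in\mathbb Z$ and $v_2\in\mathbb Z$ are axes of glide reflections with shift~$1$, the dots are centers of half-turns, and the four triangles are the part of one orbit that lies in the cell.}\label{fig:pgg}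
\end{figure}

\begin{lemma}\label{lem:presentation}
$\Gamma_{pgg}=\langle\gamma_1,\gamma_2\mid(\gamma_1\gamma_2)^2=(\gamma_1^{-1}\gamma_2)^2=1\rangle$.
\end{lemma}

\begin{proof}
The relations hold, since $\gamma_1\gamma_2(v)=(1-v_1,-1-v_2)$ and $\gamma_1^{-1}\gamma_2(v)=(-1-v_1,-1-v_2)$ are half-turns. Let $E$ be the abstract group with this presentation. In $E$ we have $\gamma_2\gamma_1\gamma_2=\gamma_1^{-1}$ and $\gamma_2\gamma_1^{-1}\gamma_2=\gamma_1$. Inverting the first equation and comparing with the second gives $\gamma_2\gamma_1^{-1}\gamma_2=\gamma_2^{-1}\gamma_1^{-1}\gamma_2^{-1}$, hence $\gamma_2^2\gamma_1^{-1}\gamma_2^2=\gamma_1^{-1}$, that is, $\gamma_1\gamma_2^2\gamma_1^{-1}=\gamma_2^{-2}$. The relations also read $\gamma_1\gamma_2\gamma_1=\gamma_2^{-1}=\gamma_1^{-1}\gamma_2\gamma_1^{-1}$, hence $\gamma_1^2\gamma_2\gamma_1^2=\gamma_2$, that is, $\gamma_2\gamma_1^2\gamma_2^{-1}=\gamma_1^{-2}$. So $\gamma_1^2$ and $\gamma_2^2$ commute and generate a normal subgroup $N$ of $E$, and $E/N$ is a quotient of $(\mathbb Z/2)^2$. Under $E\to\Gamma_{pgg}$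 the abelian group $N$ maps isomorphically onto $(2\mathbb Z)^2$, because its two generators map to a basis, and $E/N$ maps onto a group of order $4$. So $E\to\Gamma_{pgg}$ is bijective.
\end{proof}

\begin{proposition}\label{prop:Kpgg}
$K_0(C^*\Gamma_{pgg})\cong\mathbb Z^3$ and $K_1(C^*\Gamma_{pgg})\cong\mathbb Z/2$.
\end{proposition}

\begin{proof}
Put $B=\gamma_1^{-1}\gamma_2$ and $A=\gamma_1\gamma_2=\gamma_1^2B$. Eliminating $\gamma_2=\gamma_1B$ from Lemma~\ref{lem:presentation} gives
\[
\Gamma_{pgg}=\langle A,B,\gamma_1\mid A^2=B^2=1,\ AB=\gamma_1^2\rangle=D_\infty*_{\mathbb Z}\mathbb Z,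
\]
the amalgam of $D_\infty=\langle A\rangle*\langle B\rangle$ and $\langle\gamma_1\rangle$ along the infinite cyclic group $\langle AB\rangle=\langle\gamma_1^2\rangle$. We apply (K4) and Lemma~\ref{lem:predicted}. The map $\iota_0:\mathbb Z\to\mathbb Z^3\oplus\mathbb Z$ sends $[1]$ to $([1],[1])$ up to signs, and the last component generates $K_0(C^*\langle\gamma_1\rangle)$. So $\iota_0$ is injective with cokernel $\mathbb Z^3$. The map $\iota_1:\mathbb Z\to0\oplus\mathbb Z$ is multiplication by $\pm2$, because $[\gamma_1^2]=2[\gamma_1]$. So $\iota_1$ is injective with cokernel $\mathbb Z/2$. Hence $K_j(C^*\Gamma_{pgg})\cong\operatorname{coker}\iota_j$.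
\end{proof}

The Hecke algebra computation will produce a twisted group algebra, with no control on the cocycle. For $\Gamma_{pgg}$ none is needed, because there are two generators to rescale and two relations to correct.

\begin{lemma}\label{lem:untwist}
For every twisted group algebra of $\Gamma_{pgg}$ we have $C^*_{\mathrm r}(\Gamma_{pgg},\mu)\cong C^*(\Gamma_{pgg})$.
\end{lemma}

\begin{proof}
Write $v_i=v_{\gamma_i}$. Then $(v_1v_2)^2=\epsilon_A$ and $(v_1^{-1}v_2)^2=\epsilon_B$ are scalars in $U(1)$. Choose $\alpha_2\in U(1)$ with $\alpha_2^4\epsilon_A\epsilon_B=1$, and then $\alpha_1\in U(1)$ with $\alpha_1^2=\alpha_2^{-2}\epsilon_A^{-1}$. The unitaries $\alpha_1v_1,\alpha_2v_2$ satisfy the relations of Lemma~\ref{lem:presentation}, since $\alpha_1^2\alpha_2^2\epsilon_A=1$ and $\alpha_1^{-2}\alpha_2^2\epsilon_B=\alpha_2^4\epsilon_A\epsilon_B=1$. We obtain a homomorphism $\gamma\mapsto v'_\gamma$ from $\Gamma_{pgg}$ to the unitaries, and $v'_\gamma\in U(1)v_\gamma$, as one sees by writing $\gamma$ as a word in $\gamma_1^{\pm1},\gamma_2^{\pm1}$. In the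 rescaled basis $(v'_\gamma)$ the cocycle is trivial.
\end{proof}

\begin{remark}
The difference between $pmm$ and $pgg$ is visible at the four characters $z\in\{\pm1\}^2$ of the translation lattice that are fixed by the point group. For $pmm$, letting the lattice act through $z$ leaves the algebra $\mathbb C[(\mathbb Z/2)^2]=\mathbb C^4$. For $pgg$, imposing $\gamma_i^2=z_i$ leaves a $4$-dimensional algebra in which $\gamma_2\gamma_1=\gamma_1^{-1}\gamma_2^{-1}=z_1z_2\,\gamma_1\gamma_2$. It is $\mathbb C^4$ if $z_1z_2=1$ and $M_2(\mathbb C)$ if $z_1z_2=-1$.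
\end{remark}

\section{How a Hecke algebra becomes a group algebra}\label{sec:model}

\subsection{Intertwining operators}\label{ss:inter}
Let $\mathcal G$ be the group of $F$-points of a connected reductive group, $\mathcal P$ a compact open subgroup, and normalize the Haar measure by $\mathrm{vol}(\mathcal P)=1$. For an irreducible unitary representation $\Lambda$ of $\mathcal P$ let $M=\text{c-Ind}_{\mathcal P}^{\mathcal G}\Lambda$ be the space of compactly supported $f:\mathcal G\to\Lambda$ with $f(pg)=\Lambda(p)f(g)$, with $\mathcal G$ acting by right translation and with the invariant inner product $\int_{\mathcal G}\langle f(g),f'(g)\rangle\,dg$. For $v\in\Lambda$ let $f_v\in M$ be supported on $\mathcal P$ with $f_v(p)=\Lambda(p)v$. Let $\Lambda'$, $M'$ be a second such pair. By Frobenius reciprocity, $\mathrm{Hom}_{\mathcal G}(M,M')$ is the space of compactly supported functions $\Psi:\mathcal G\to\mathrm{Hom}_{\mathbb C}(\Lambda,\Lambda')$ with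
\[
\Psi(pgp')=\Lambda'(p)\Psi(g)\Lambda(p'),\qquad\text{acting by}\qquad(\Psi f)(g)=\int_{\mathcal G}\Psi(y)f(y^{-1}g)\,dy .
\]
The function is recovered from the operator by $(\Psi f_v)(g)=\Psi(g)v$. Composition is convolution, so the support of a composite lies in the product of the supports. The adjoint of $\Psi$ is $\Psi^*(g)=\Psi(g^{-1})^*$, and the identity of $M$ is the function $\Lambda$ on $\mathcal P$. Each $\Psi$ is the sum of its restrictions to double cosets, its \emph{components}, and evaluation at $g$ identifies the functions supported on $\mathcal Pg\mathcal P$ with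
\begin{equation}\label{eq:mackey}
\mathrm{Hom}_{\mathcal P\cap g\mathcal Pg^{-1}}({}^g\Lambda,\Lambda').
\end{equation}
We call $\Psi$ \emph{unitary} if $\Psi^*\Psi=1$ and $\Psi\Psi^*=1$. The algebra $\mathrm{End}_{\mathcal G}(M)$ is the Hecke algebra of $(\mathcal P,\Lambda)$.

\subsection{The Iwahori subgroup of $\mathrm{GL}_2$ and two characters}\label{ss:iwahori}
Let $\mathrm{Iw}\subset\mathrm{GL}_2(\mathcal O)$ be the group of matrices that are upper triangular modulo $\varpi$, and write $a,d$ for the diagonal entries of $g\in\mathrm{Iw}$. Let $\tilde W$ be the group of monomial matrices in $\mathrm{GL}_2(F)$ modulo the diagonal matrices over $\mathcal O^\times$, and put $s=\left(\begin{smallmatrix}0&1\\1&0\end{smallmatrix}\right)$, $\Pi=\left(\begin{smallmatrix}0&1\\\varpi&0\end{smallmatrix}\right)$. Since $s\Pi=\mathrm{diag}(\varpi,1)$ and $\Pi s=\mathrm{diag}(1,\varpi)$, the elements $s$ and $\Pi$ generate $\tilde W$. We recall: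
\begin{itemize}
\item[(I1)] $\mathrm{GL}_2(F)=\bigsqcup_{w\in\tilde W}\mathrm{Iw}\,w\,\mathrm{Iw}$;
\item[(I2)] $\mathrm{Iw}\,s\,\mathrm{Iw}\,w\,\mathrm{Iw}\subset\mathrm{Iw}\,sw\,\mathrm{Iw}\cup\mathrm{Iw}\,w\,\mathrm{Iw}$, and $\Pi$ normalizes $\mathrm{Iw}$;
\item[(I3)] every element of $\mathrm{Iw}$ is a product (lower unipotent)(diagonal)(upper unipotent) of elements of $\mathrm{Iw}$, and also a product in the opposite order.
\end{itemize}
The map $g\mapsto(\bar a,\bar d)$ is a homomorphism $\mathrm{Iw}\to(\mathbb F_q^\times)^2$. We fix a character $\delta$ of $\mathrm{Iw}$ and a group $D$ in one of two ways.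
\begin{itemize}
\item \textbf{Case I} ($q\equiv1\bmod4$; for Theorem~\ref{thm:main}): $\delta(g)=\xi(\bar a/\bar d)$ with $\xi$ a character of order $4$ of $\mathbb F_q^\times$, so that $\xi^2=\eta$; and $D=\tilde W/\langle\varpi I\rangle$.
\item \textbf{Case II} ($q$ odd, $q\ge5$; for Theorem~\ref{thm:second}): $\delta(g)=\eta(\bar a)$; and $D=\tilde W$.
\end{itemize}
Let $\delta^{\mathrm{sw}}$ be the character obtained by exchanging $a$ and $d$. In both cases
\begin{equation}\label{eq:swap}
\delta^{\mathrm{sw}}(g)=\delta(g)\,\eta(\det g).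
\end{equation}
Indeed $\overline{\det g}=\bar a\bar d$; in Case I, $\xi(\bar d/\bar a)=\xi(\bar a/\bar d)\,\xi(\bar a/\bar d)^{-2}=\xi(\bar a/\bar d)\,\eta(\bar a\bar d)$, and in Case II, $\eta(\bar d)=\eta(\bar a)\,\eta(\bar a\bar d)$.

\begin{remark}\label{rem:mod4}
This is where $q\equiv1\bmod4$ enters. To work modulo scalar matrices we need $\delta$ trivial on scalars, which means $\delta(g)=\xi(\bar a/\bar d)$ for some $\xi$; then \eqref{eq:swap} says $\xi^2=\eta$, and such a $\xi$ exists only if $4$ divides $q-1$. The character of Case II takes the value $\eta(t)$ on $tI$.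
\end{remark}

Define homomorphisms $b,c:D\to\mathbb Z/2$ by $b(w)=\mathrm{val}\det w\bmod2$, and $c(w)=1$ if $w$ is antidiagonal, $c(w)=0$ if $w$ is diagonal. Conjugation by a monomial matrix $\dot w$ keeps the diagonal entries of a matrix if $c(w)=0$ and exchanges them if $c(w)=1$. So \eqref{eq:swap} gives
\begin{equation}\label{eq:conjdelta}
\delta(\dot w^{-1}g\dot w)=\delta(g)\,\eta(\det g)^{c(w)}\qquad(g\in\mathrm{Iw}\cap\dot w\,\mathrm{Iw}\,\dot w^{-1}).
\end{equation}
In Case I we identify $D$ with the group of maps $v\mapsto\pm v+n$ ($n\in\mathbb Z$) of $\mathbb R$, by sending $\mathrm{diag}(\varpi^{i},\varpi^{i'})$ to the translation by $i-i'$ and $s$ to $v\mapsto-v$. Then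
\begin{equation}\label{eq:affine}
w\text{ acts by }v\mapsto(-1)^{c(w)}v+n\quad\text{with}\quad n\equiv b(w)\bmod2 .
\end{equation}

\subsection{The model case}
\begin{example}\label{ex:pgl2}
Take Case I, $\mathcal G=\mathrm{PGL}_2(F)$ and $\mathcal P$ the image of $\mathrm{Iw}$. The double cosets are indexed by $D$. Let $\delta_1=\delta$, $\delta_2=\delta\cdot\eta(\det)$ and $M_j=\text{c-Ind}_{\mathcal P}^{\mathcal G}\delta_j$. The group $\mathcal P\cap w\mathcal Pw^{-1}$ is the image of $\mathrm{Iw}\cap\dot w\,\mathrm{Iw}\,\dot w^{-1}$ (a scalar relating two matrices of unit determinant is a unit), and it contains the diagonal matrices over $\mathcal O^\times$, on which $\delta_1\ne\delta_2$. By \eqref{eq:mackey} and \eqref{eq:conjdelta}, the double coset of $w$ supports a one-dimensional space of operators $M_j\to M_{j'}$ if $j'-j\equiv c(w)\bmod 2$, and none otherwise.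

Let $\Psi:M_1\to M_2$ be supported on $\mathcal Ps\mathcal P$ with $\Psi(s)=1$. By (I2), $\Psi^*\Psi\in\mathrm{End}(M_1)$ is supported on $\mathcal P\cup\mathcal Ps\mathcal P$. No endomorphism of $M_1$ lives on $\mathcal Ps\mathcal P$, so $\Psi^*\Psi$ is the scalar $(\Psi^*\Psi)(1)=\int|\Psi|^2=\mathrm{vol}(\mathcal Ps\mathcal P)=q$, and the same holds for $\Psi\Psi^*$. Thus $q^{-1/2}\Psi$ is unitary. For the trivial character in place of $\delta$ one has the Iwahori--Hecke relation $\Psi^2=(q-1)\Psi+q$; here the middle term is absent because $s$ moves $\delta_1$. With no middle terms, operators multiply like elements of $D$ up to scalars (Proposition~\ref{prop:unitaries} carries out this induction), and $\mathrm{End}(M_1)$ has a basis of unitaries indexed by the stabilizer $\ker c\cong\mathbb Z$ of the index $1$.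
\end{example}

The lesson is that one should work with a whole family $(\Lambda_j)$ of representations of $\mathcal P$, permuted by an extended affine Weyl group in such a way that the simple reflection moves every member. The Hecke algebra of one member is then a twisted group algebra of the stabilizer. In Example~\ref{ex:pgl2} the stabilizer consists of translations, and accordingly $W^{\mathfrak s}$ is trivial for a character $\sigma$ of the diagonal torus that extends $\delta$: the conjugate ${}^s\sigma$ differs from $\sigma$ on the units, where unramified characters are trivial.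

To put $s$ into $W^{\mathfrak s}$, the factor $\eta(\det g)$ in \eqref{eq:swap} must be undone by conjugation inside the Levi subgroup. The following heuristic, which is not used in the proofs, leads to the construction. Couple $\mathrm{GL}_2$ to a group $H$ with a character $\nu$, by considering pairs $(h,g)$ with $\nu(h)=\det g$, and tensor $\delta$ with a representation $\rho$ of a compact subgroup of $H$ such that $\rho\otimes\eta(\nu)\cong{}^k\rho\not\cong\rho$ for an element $k$ with $\mathrm{val}\,\nu(k)$ odd. Then $s$ still moves $\delta\otimes\rho$, but $s$ combined with $k$ does not, and the coupling turns $k$ into an odd translation. The stabilizer is $\ker(b+c)$, generated by $v\mapsto v+2$ and $v\mapsto1-v$: an infinite dihedral group, split as it must be in rank one. Now take two copies of $\mathrm{GL}_2$ and two characters $\nu_1,\nu_2$ of $H$, and suppose that the twist by $\eta(\nu_1)$ is undone by an element $k$ with $\mathrm{val}\,\nu_1(k)$ even and $\mathrm{val}\,\nu_2(k)$ odd, and symmetrically. Then a reflection in the first coordinate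 comes with an odd translation in the second, which is \eqref{eq:pgg}. We need four representations $\rho_j$, permuted by $(\mathbb Z/2)^2$ through twisting and through conjugation, with the two actions crossed. The root system $D_4$, whose fundamental group is $(\mathbb Z/2)^2$, provides them.

\section{The groups}\label{sec:groups}

\subsection{The root system $D_4$}
On $V=\mathbb R^4$, with coordinates $y=(y_1,\dots,y_4)$ and standard basis $e_1,\dots,e_4$, let $\Phi$ consist of the functionals
\[
\pm\beta_i,\quad\beta_i(y)=y_i,\qquad\text{and}\qquad\tfrac12(\pm y_1\pm y_2\pm y_3\pm y_4),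
\]
with coroots $\pm2e_i$ and $(\pm1,\pm1,\pm1,\pm1)$. Under the standard inner product, $\Phi$ is the set of vectors of length one in the lattice $\mathbb Z^4+\mathbb Z(\frac12,\frac12,\frac12,\frac12)$, on which twice the inner product is integral; so $\Phi$ is stable under its reflections. It is an irreducible simply laced root system of rank $4$ with $24$ roots, hence of type $D_4$. These coordinates single out four mutually orthogonal roots $\beta_i$. The coroot and coweight lattices are
\[
Q^\vee=\{y\in\mathbb Z^4:\text{all }y_i\text{ of the same parity}\},\qquad P^\vee=\{y\in\mathbb Z^4:\textstyle\sum y_i\text{ even}\},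
\]
of index $8$ and $2$ in $\mathbb Z^4$. The map
\[
\bar m=(\bar m_1,\bar m_2):P^\vee\to(\mathbb Z/2)^2,\qquad\bar m_1(y)=y_1+y_2=y_3+y_4,\quad\bar m_2(y)=y_1+y_3=y_2+y_4,
\]
kills $Q^\vee$ and sends $(1,0,1,0)$ to $(1,0)$ and $(1,1,0,0)$ to $(0,1)$. It therefore induces an isomorphism $P^\vee/Q^\vee\cong(\mathbb Z/2)^2$.

\subsection{The group $\mathbf H$}
We enlarge $\mathrm{Spin}_8$ to a group with connected center, so that the two coordinates of $\bar m$ become characters. Let $\mathbf H$ be the split connected reductive group with maximal torus $\mathbf S$,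
\[
X_*(\mathbf S)=\{(y,m)\in P^\vee\times\mathbb Z^2:m\equiv\bar m(y)\bmod2\},
\]
roots $\Phi$ (evaluated on $y$) and coroots $(\alpha^\vee,0)$, $\alpha\in\Phi$. The character $(y,m)\mapsto m_i$ of $\mathbf S$ kills the coroots, so it extends to a character $\nu_i:\mathbf H\to\mathbb G_m$. Put $\nu=(\nu_1,\nu_2)$ and $\mathbf J=\ker\nu$. The map $X_*(\mathbf S)\to\mathbb Z^2$, $(y,m)\mapsto m$, is onto with kernel $Q^\vee$. Hence $\mathbf S\cap\mathbf J$ is the torus $\mathbf S_J$ with cocharacter lattice $Q^\vee$, the maximal torus of the derived group, and $\mathbf S\cong\mathbf S_J\times\mathbb G_m^2$ with $\nu$ as second projection. In particular, with $S(\mathcal O)$ the maximal compact subgroup of $S$,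
\begin{equation}\label{eq:nuonto}
\nu(S)=(F^\times)^2,\qquad\nu(S(\mathcal O))=(\mathcal O^\times)^2 .
\end{equation}
(Roman letters denote groups of $F$-points.) Since $\mathbf H$ is generated by $\mathbf S$ and its derived group, $\mathbf J$ is the derived group, and it is simply connected because $X_*(\mathbf S_J)=Q^\vee$. So $\mathbf J=\mathrm{Spin}_8$. The map $X_*(\mathbf S)\to P^\vee$ is also onto, so the center of $\mathbf H$ is the torus whose cocharacter lattice is the kernel $\{(0,m):m_i\text{ even}\}$. With $\lambda_1=(0,(2,0))$ and $\lambda_2=(0,(0,2))$, the map $t=(t_1,t_2)\mapsto\lambda(t)=\lambda_1(t_1)\lambda_2(t_2)$ is an isomorphism $\mathbb G_m^2\cong Z(\mathbf H)$, and $\nu(\lambda(t))=(t_1^2,t_2^2)$.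

\subsection{The groups $\tilde{\mathbf G}$ and $\mathbf G$}
Let
\[
\tilde{\mathbf G}=\{(h,g_1,g_2)\in\mathbf H\times\mathrm{GL}_2\times\mathrm{GL}_2:\nu_i(h)=\det g_i,\ i=1,2\}.
\]
Three families of elements will be used throughout:
\begin{align*}
\hat h&=\bigl(h,\mathrm{diag}(\nu_1(h),1),\mathrm{diag}(\nu_2(h),1)\bigr)&&(h\in\mathbf H),\\
\mathsf z(t)&=\bigl(\lambda(t),t_1I,t_2I\bigr)&&(t\in\mathbb G_m^2),\\
\mathsf a(r)&=\bigl(1,\mathrm{diag}(r_1,r_1^{-1}),\mathrm{diag}(r_2,r_2^{-1})\bigr)&&(r\in\mathbb G_m^2).
\end{align*}
The homomorphism $h\mapsto\hat h$ is a section of the projection $\tilde{\mathbf G}\to\mathbf H$, whose kernel is $\mathrm{SL}_2^2$. So $\tilde{\mathbf G}=\mathrm{SL}_2^2\rtimes\mathbf H$ is smooth and connected, of dimension $6+30$. It is normal in $\mathbf H\times\mathrm{GL}_2^2$, hence reductive. The triples with $h\in\mathbf S$ and $g_i$ diagonal form a split torus that projects onto $\mathbf S$ and onto both diagonal tori, so it is its own centralizer and is a maximal torus. Let $\mathbf Z_0=\{\mathsf z(t)\}\cong\mathbb G_m^2$, a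 central torus, and $\mathbf G=\tilde{\mathbf G}/\mathbf Z_0$. Both $\tilde{\mathbf G}$ and $\mathbf G$ are split connected reductive groups, and $G=\tilde G/Z_0$ by Hilbert's Theorem~90, as $\mathbf Z_0$ is a split torus.

The group $\mathbf G$ is the group of Theorem~\ref{thm:main}. Indeed the map $\mathbf J\times\mathrm{SL}_2^2\to\mathbf G$ has kernel $\{\mathsf z(t):t_1^2=t_2^2=1\}\cong\mu_2^2$, and it is onto because $\dim\mathbf G=34=28+6$. As $\lambda$ is injective, $\lambda_1(-1)$ and $\lambda_2(-1)$ are distinct elements of order $2$ of $Z(\mathbf J)$. The choice of $\iota_1,\iota_2$ does not affect the isomorphism class: the map $y\mapsto(2y)(-1)$ identifies $P^\vee/Q^\vee$ with $Z(\mathbf J)$, the permutations of $y_2,y_3,y_4$ preserve the root datum of $\mathbf J$ and so come from automorphisms of $\mathbf J$, and they induce all permutations of the three nonzero classes $(1,1,0,0)$, $(1,0,1,0)$, $(1,0,0,1)$.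

Let $\tilde{\mathbf L}=\{(h,g_1,g_2)\in\tilde{\mathbf G}:g_1,g_2\text{ diagonal}\}$. It is the centralizer of the split torus $\{\mathsf a(r)\}$, hence a Levi subgroup of $\tilde{\mathbf G}$, with root system $\Phi$. It contains $\mathbf Z_0$, and $L=\tilde L/Z_0$ is the corresponding Levi subgroup of $G$.

\section{A vertex of type $A_1^4$ and four representations}\label{sec:vertex}

\subsection{Facts from Bruhat--Tits theory}
The group $H$ acts on the building of $J$, its center acting trivially. We identify $V$ with the apartment of $\mathbf S$, with origin the point fixed by $\mathbf J(\mathcal O)$. The affine roots are the functions $\psi=\alpha+n$ ($\alpha\in\Phi$, $n\in\mathbb Z$), and $U_\psi\subset J$ is the subgroup of elements of valuation at least $n$ in the root subgroup of $\alpha$; it fixes the half-space $\psi\ge0$.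
\begin{itemize}
\item[(B1)] $\mathrm N_H(S)$ acts on $V$ by affine maps. An element of $(y,m)(\varpi)S(\mathcal O)$ acts as the translation by $-y$, and $\mathrm N_H(S)\cap\mathbf J(\mathcal O)$ fixes the origin and acts through the full Weyl group $W(\Phi)$. If $k\in\mathrm N_H(S)$, then $kU_\psi k^{-1}=U_{\psi\circ k^{-1}}$.
\item[(B2)] For $x'\in V$ the parahoric subgroup of $H$ (of $J$) at $x'$ is generated by $S(\mathcal O)$ (by $S_J(\mathcal O)$) and the $U_\psi$ with $\psi(x')\ge0$. Its pro-unipotent radical is a pro-$p$ group, for the residue characteristic $p$, generated by the kernel of reduction on the torus and the $U_\psi$ with $\psi(x')>0$. The quotient is the group of $\mathbb F_q$-points of a split connected reductive group with the reduced torus as maximal torus; its roots are the gradients of the $\psi$ with $\psi(x')=0$, and its root subgroups are the images of these $U_\psi$.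
\item[(B3)] Since $\mathbf J$ is simply connected, the parahoric subgroup of $J$ at $x'$ is the stabilizer $J_{x'}$. If $J_{x'}^+$ denotes its pro-unipotent radical, then $hJ^+_{x'}h^{-1}=J^+_{hx'}$ for $h\in H$.
\item[(B4)] Any two points lie in a common apartment, and $J_{x'}$ permutes transitively the apartments that contain $x'$.
\end{itemize}
By (B1), $\mathrm N_H(S)$ acts on $V$ through the whole group $P^\vee\rtimes W(\Phi)$.

\subsection{The vertex}
Let $x=e_4$. The roots $\pm\beta_i$ take integer values at $x$ and the other sixteen roots take the values $\pm\frac12$. So the affine roots vanishing at $x$ have gradients exactly $\pm\beta_1,\dots,\pm\beta_4$. Put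
\[
H_x=\{h\in H:hx=x\},\qquad H_x^\circ=\{h\in H_x:\nu(h)\in(\mathcal O^\times)^2\},
\]
so that $H_x^\circ$ is normal in $H_x$. By \eqref{eq:nuonto}, $H_x^\circ=S(\mathcal O)J_x$, and by (B2) and (B3) this is the parahoric subgroup of $H$ at $x$. Let $H_x^+\supset J_x^+$ be its pro-unipotent radical and $H_x^\circ/H_x^+=\mathsf H(\mathbb F_q)$. The group $\mathsf H$ has roots $\pm\beta_i$, and its adjoint group is $\mathrm{PGL}_2^4$. Let $\mathrm{pr}_i:H_x^\circ\to\mathrm{PGL}_2(\mathbb F_q)$ be the four projections, normalized so that $\mathrm{pr}_i(t)$ is the class of $\mathrm{diag}(\overline{\beta_i(t)},1)$ for $t\in S(\mathcal O)$. If $\psi(x)=0$ and $\psi$ has gradient $\beta_i$ (or $-\beta_i$), then $\mathrm{pr}_i$ maps $U_\psi$ onto the upper (or lower) unipotent subgroup, and the other projections are trivial on $U_\psi$. The determinant on $\mathrm{PGL}_2(\mathbb F_q)$ is defined modulo squares, so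
\[
\eta_i=\eta\circ\det\circ\,\mathrm{pr}_i
\]
is a character of $H_x^\circ$. Let $\tau_1=(12)(34)$ and $\tau_2=(13)(24)$. They generate the Klein four-group $V_4\subset S_4$, which acts simply transitively on $\{1,2,3,4\}$. The next two lemmas describe the two actions of $(\mathbb Z/2)^2$ on the characters $\eta_j$.

\begin{lemma}[twisting]\label{lem:twist}
On $H_x^\circ$ we have $\eta_j\cdot\eta(\nu_i)=\eta_{\tau_ij}$ for $i=1,2$ and $j=1,\dots,4$.
\end{lemma}

\begin{proof}
The claim is that $\eta(\nu_1)=\eta_1\eta_2=\eta_3\eta_4$ and $\eta(\nu_2)=\eta_1\eta_3=\eta_2\eta_4$. By (B2), $H_x^\circ$ is generated by $S(\mathcal O)$ and by pro-$p$ groups $U_\psi$, on which characters of order dividing $2$ are trivial since $p$ is odd. The group $S(\mathcal O)$ is generated by the elements $(y,m)(a)$ with $a\in\mathcal O^\times$, on which $\eta(\nu_i)=\eta(a)^{m_i}$ and $\eta_j=\eta(a)^{y_j}$. Now use $m\equiv\bar m(y)$ and the two expressions for each $\bar m_i$.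
\end{proof}

\begin{lemma}[conjugation]\label{lem:conj}
The map $\mathrm{val}\,\nu:H_x\to\mathbb Z^2$ is onto with kernel $H_x^\circ$. For $k\in H_x$ put
\[
\tau(k)=\tau_2^{\,\mathrm{val}\,\nu_1(k)}\,\tau_1^{\,\mathrm{val}\,\nu_2(k)}\in V_4 .
\]
Then for each $i$ there is $u\in\mathrm{PGL}_2(\mathbb F_q)$ with $\mathrm{pr}_{\tau(k)i}(khk^{-1})=u\,\mathrm{pr}_i(h)\,u^{-1}$ for all $h\in H_x^\circ$.
\end{lemma}

\begin{proof}
We first realize $\tau_1,\tau_2$, acting on $V$ by permuting coordinates, in $W(\Phi)$. Let $\alpha=\frac12(y_1-y_2+y_3-y_4)$ and $\alpha'=\frac12(y_1-y_2-y_3+y_4)$. These roots are orthogonal, $\alpha+\alpha'=y_1-y_2$ and $\alpha-\alpha'=y_3-y_4$, so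
\[
s_\alpha s_{\alpha'}y=y-\alpha(y)(1,-1,1,-1)-\alpha'(y)(1,-1,-1,1)=(y_2,y_1,y_4,y_3)=\tau_1y .
\]
Coordinate permutations preserve $\Phi$ and so normalize $W(\Phi)$; conjugating $\tau_1$ by the transposition $(23)$ gives $\tau_2\in W(\Phi)$. The affine map $v\mapsto\tau_i(v-x)+x$ fixes $x$ and has translation part $x-\tau_ix$, which is $e_4-e_3$ for $i=1$ and $e_4-e_2$ for $i=2$. Both lie in $P^\vee$, so the map is induced by some $k_i\in\mathrm N_H(S)\cap H_x$. By (B1), $k_i$ is the product of an element of $(y,m)(\varpi)S(\mathcal O)$, with $-y=x-\tau_ix$, and an element of $J$, on which $\nu$ is trivial. Hence $\mathrm{val}\,\nu(k_i)=m\equiv\bar m(x-\tau_ix)$, that is,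
\begin{equation}\label{eq:cross}
\mathrm{val}\,\nu(k_1)\equiv\bar m(e_4-e_3)=(0,1),\qquad\mathrm{val}\,\nu(k_2)\equiv\bar m(e_4-e_2)=(1,0)\pmod2 .
\end{equation}
In particular $\tau(k_i)=\tau_i$. The central elements $\lambda_1(\varpi),\lambda_2(\varpi)$ lie in $H_x$ and have $\mathrm{val}\,\nu=(2,0),(0,2)$. This proves surjectivity; the kernel is $H_x^\circ$ by definition. So $H_x$ is generated by $H_x^\circ$, $k_1,k_2$, $\lambda_1(\varpi),\lambda_2(\varpi)$.

Since $\tau$ is a homomorphism to a group of exponent $2$, the set of $k$ for which the last assertion holds is closed under products and inverses, and it suffices to check generators. For $k\in H_x^\circ$ take $u=\mathrm{pr}_i(k)$, and for central $k$ take $u=1$; in both cases $\tau(k)=1$. Conjugation by $k_{i_0}$ ($i_0=1,2$) preserves the parahoric subgroups at $x$ over all unramified extensions of $F$, hence the parahoric group scheme, so it induces an $\mathbb F_q$-automorphism of $\mathsf H$ and of $\mathsf H_{\mathrm{ad}}=\mathrm{PGL}_2^4$. By (B1) this automorphism carries the root subgroups for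 $\pm\beta_i$ to those for $\pm\beta_{\tau_{i_0}i}$, hence the $i$-th factor to the $\tau_{i_0}i$-th factor, by an $\mathbb F_q$-automorphism of $\mathrm{PGL}_2$. Every such automorphism is conjugation by an element of $\mathrm{PGL}_2(\mathbb F_q)$.
\end{proof}

Equation \eqref{eq:cross} is the crossing asked for in Section~\ref{sec:model}: twisting by $\eta(\nu_1)$ permutes the $\eta_j$ by $\tau_1$, and the element $k_1$ that induces $\tau_1$ by conjugation has odd $\mathrm{val}\,\nu_2$ and even $\mathrm{val}\,\nu_1$.

\subsection{The representations $\rho_j$}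
The characters $\eta_j$ have the right symmetries but are intertwined by many elements that move $x$. We tensor them with a cuspidal representation that is invariant under $V_4$. Recall that to a character $\theta$ of $\mathbb F_{q^2}^\times$ with $\theta^q\ne\theta$ there is attached an irreducible representation $\pi_\theta$ of $\mathrm{GL}_2(\mathbb F_q)$ of dimension $q-1$ with central character $\theta|_{\mathbb F_q^\times}$. It is cuspidal: the upper unipotent subgroup, and its conjugate the lower one, fix no nonzero vector. Moreover $\pi_\theta\cong\pi_{\theta'}$ if and only if $\theta'\in\{\theta,\theta^q\}$, and $\pi_\theta\otimes\eta(\det)\cong\pi_{\theta\theta_0}$, where $\theta_0$ is the composite of $\eta$ with the norm, a character of order $2$.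

Let $q\ge5$, and let $\theta$ be a character of order $q+1$ of the cyclic group $\mathbb F_{q^2}^\times/\mathbb F_q^\times$. Then $\theta^q=\theta^{-1}\neq\theta$, and $\pi=\pi_\theta$ is a representation of $\mathrm{PGL}_2(\mathbb F_q)$, which we take to be unitary. An isomorphism $\pi\otimes\eta(\det)\cong\pi$ would give $\theta\theta_0=\theta^{-1}$, so $\theta$ would have order $4$; but $q+1\ge6$. By Clifford theory, $\pi$ stays irreducible on the subgroup $\mathrm{PSL}_2(\mathbb F_q)=\ker(\eta\circ\det)$ of index $2$, the image of $\mathrm{SL}_2(\mathbb F_q)$. This is the only use of $q\ge5$. (For $q=3$ every admissible $\theta$ has order $4$, and $\pi$ is the $2$-dimensional representation of $\mathrm{PGL}_2(\mathbb F_3)\cong S_4$, which is reducible on $A_4$.) For $j=1,\dots,4$ define on $H_x^\circ$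
\[
\rho_j(h)=\eta_j(h)\;\pi(\mathrm{pr}_1(h))\otimes\pi(\mathrm{pr}_2(h))\otimes\pi(\mathrm{pr}_3(h))\otimes\pi(\mathrm{pr}_4(h)).
\]

\begin{lemma}\label{lem:rho}
\begin{itemize}
\item[(a)] $\rho_j|_{J_x}$ is irreducible, and $\rho_j$ is trivial on $H_x^+$ and on $\lambda((\mathcal O^\times)^2)$.
\item[(b)] The $\rho_j$ are pairwise inequivalent.
\item[(c)] $\rho_j\otimes\eta(\nu_i)=\rho_{\tau_ij}$, and ${}^k\rho_j\cong\rho_{\tau(k)j}$ for $k\in H_x$.
\item[(d)] Let $h\in H$ and let $\Theta:\rho_j\to\rho_{j'}$ be a nonzero linear map with $\rho_{j'}(u)\Theta=\Theta\rho_j(h^{-1}uh)$ for all $u\in J_x\cap hJ_xh^{-1}$. Then $hx=x$.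
\end{itemize}
\end{lemma}

\begin{proof}
(a) The image of $J_x$ in $\mathrm{PGL}_2(\mathbb F_q)^4$ contains the upper and lower unipotent subgroups of each factor, hence $\mathrm{PSL}_2(\mathbb F_q)^4$, on which $\pi^{\otimes4}$ is irreducible. The projections $\mathrm{pr}_i$ are trivial on $H_x^+$ and on central elements.

(b) Suppose $\rho_j\cong\rho_{j'}=\rho_j\otimes\eta_j\eta_{j'}$ with $j\ne j'$. The character $\eta_j\eta_{j'}$ is trivial on the preimage of $\mathrm{PSL}_2(\mathbb F_q)^4$, where $\rho_j$ is irreducible. So the intertwiner is a scalar, and $\eta_j\eta_{j'}=1$. But on $(y,m)(a)$ with $y=e_j+e_{j''}$, $j''\ne j,j'$, the character $\eta_j\eta_{j'}$ takes the value $\eta(a)$.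

(c) The first formula is Lemma~\ref{lem:twist}. By Lemma~\ref{lem:conj}, $\mathrm{pr}_i(k^{-1}hk)=u_i^{-1}\mathrm{pr}_{\tau(k)i}(h)u_i$. So $\eta_j(k^{-1}hk)=\eta_{\tau(k)j}(h)$, and the operators $\pi(u_i)$ together with a permutation of the tensor factors give the isomorphism.

(d) Suppose $hx\ne x$. The hypothesis persists if $(h,\Theta)$ is replaced by $(u_0h,\rho_{j'}(u_0)\Theta)$ with $u_0\in J_x$, so by (B4) we may assume $x'=hx\in V$. The $\beta_i$ span $V^*$, so $\beta_i(x'-x)\ne0$ for some $i$. As $\beta_i(x)\in\mathbb Z$, one of $\pm(\beta_i-\beta_i(x))$ is an affine root $\psi$ with $\psi(x)=0$ and $\psi(x')>0$. Then $U_\psi\subset J_x\cap J^+_{x'}=J_x\cap hJ_x^+h^{-1}$, so $\rho_j(h^{-1}uh)=1$ and $\rho_{j'}(u)\Theta=\Theta$ for $u\in U_\psi$. But $U_\psi$ acts on $\rho_{j'}$ through a unipotent subgroup of the $i$-th factor, which has no nonzero fixed vector by cuspidality. So $\Theta=0$, a contradiction.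
\end{proof}

\section{The Hecke algebra}\label{sec:hecke}

\subsection{The family $\Lambda_j$}
Fix Case I or Case II of Section~\ref{ss:iwahori}. Put
\[
\tilde{\mathcal P}=\{(h,g_1,g_2)\in\tilde G:h\in H_x^\circ,\ g_1,g_2\in\mathrm{Iw}\},\qquad\Lambda_j(h,g_1,g_2)=\delta(g_1)\,\delta(g_2)\,\rho_j(h).
\]
This is a compact open subgroup of $\tilde G$ with four unitary representations. In Case I let $\mathcal G=G$ and $\mathcal L=L$; in Case II let $\mathcal G=\tilde G$ and $\mathcal L=\tilde L$. Let $\mathcal P$ be the image of $\tilde{\mathcal P}$ in $\mathcal G$ and $\mathcal P_L=\mathcal P\cap\mathcal L$; since $Z_0\subset\tilde L$, this is the image of $\tilde{\mathcal P}\cap\tilde L$. In Case I we write elements of $\mathcal G$ as triples modulo $Z_0$. The group $Z_0\cap\tilde{\mathcal P}$ consists of the $\mathsf z(t)$ with $t_i\in\mathcal O^\times$, and in Case I the $\Lambda_j$ are trivial on it by Lemma~\ref{lem:rho}(a) and $\delta(t_iI)=1$. So in both cases $\Lambda_j$ is a representation of $\mathcal P$. The passage to the quotient in Case I is controlled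 by one observation. Let $\tilde G^\circ$ be the normal subgroup of triples with $\nu(h)\in(\mathcal O^\times)^2$. Then
\begin{equation}\label{eq:lift}
g\in\tilde G^\circ\text{ has image in }\mathcal P\iff g\in\tilde{\mathcal P}.
\end{equation}
Indeed, if $g=\mathsf z(t)p$ with $p\in\tilde{\mathcal P}\subset\tilde G^\circ$, then $\mathsf z(t)\in\tilde G^\circ$, so $t_i^2\in\mathcal O^\times$ and $\mathsf z(t)\in\tilde{\mathcal P}$.

The projection $\tilde{\mathcal P}\cap\tilde L\to H_x^\circ$ is onto, with section $h\mapsto\hat h$, and all $\Lambda_j$ have the same scalar factor $\delta(g_1)\delta(g_2)$. By Lemma~\ref{lem:rho}(a),(b),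
\begin{equation}\label{eq:ineq}
\text{the }\Lambda_j|_{\mathcal P_L}\text{ are irreducible and pairwise inequivalent.}
\end{equation}
We view $J_x$ as a subgroup of $\mathcal P_L$ through $u\mapsto\hat u=(u,1,1)$; on it $\Lambda_j=\rho_j$. Let $M_j=\text{c-Ind}_{\mathcal P}^{\mathcal G}\Lambda_j$, and define a homomorphism
\begin{equation}\label{eq:phi}
\varphi:D^2\to V_4,\qquad\varphi(w_1,w_2)=\tau_1^{\,c(w_1)+b(w_2)}\,\tau_2^{\,c(w_2)+b(w_1)},\qquad\Gamma=\ker\varphi .
\end{equation}
The exponents $c$ will come from twisting and the exponents $b$ from conjugation.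

\subsection{Double cosets}
By Lemma~\ref{lem:rho}(d) only triples with $h\in H_x$ can support operators. Let $\tilde G_x$ be the group of these triples and $\mathcal G_x$ its image in $\mathcal G$.

\begin{lemma}\label{lem:cosets}
For $w=(w_1,w_2)\in\tilde W^2$ there is $n_w=(k,\dot w_1,\dot w_2)\in\tilde G_x$ with $\dot w_i$ monomial in the class $w_i$. A triple $(h,g_1,g_2)\in\tilde G_x$ lies in $\tilde{\mathcal P}n_w\tilde{\mathcal P}$ if and only if $g_i\in\mathrm{Iw}\,w_i\,\mathrm{Iw}$ for $i=1,2$. The $\mathcal P$-double cosets in $\mathcal G_x$ are indexed by $D^2$.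
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:conj} and \eqref{eq:nuonto}, $\nu:H_x\to(F^\times)^2$ is onto, so for any monomial $\dot w_1,\dot w_2$ there is $k\in H_x$ with $\nu_i(k)=\det\dot w_i$. If $n_w,n'_w$ are two choices, then $n_w^{-1}n'_w$ has diagonal components over $\mathcal O^\times$ and first component in $H_x^\circ$, so it lies in $\tilde{\mathcal P}$. Let $(h,g_1,g_2)\in\tilde G_x$ with $g_i=u_i\dot w_iu_i'$, $u_i,u_i'\in\mathrm{Iw}$. By \eqref{eq:nuonto} choose $h',h''\in S(\mathcal O)$ with $\nu_i(h')=\det u_i$ and $\nu_i(h'')=\det u'_i$. Then $(h',u_1,u_2)^{-1}(h,g_1,g_2)(h'',u'_1,u'_2)^{-1}$ is a choice of $n_w$. The converse implication follows by projecting to $\mathrm{GL}_2(F)^2$. By (I1) the double cosets in $\tilde G_x$ are indexed by $\tilde W^2$. In Case I, $Z_0$ is generated by $Z_0\cap\tilde{\mathcal P}$, $\mathsf z(\varpi,1)$ and $\mathsf z(1,\varpi)$, and the last two elements multiply $w_1$ or $w_2$ by $\varpi I$.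
\end{proof}

We write $\mathcal Pw\mathcal P$ for the double coset of $w\in D^2$. By the lemma, products and inverses of double cosets can be read in the two $\mathrm{GL}_2$-components.

\begin{proposition}\label{prop:support}
The space of operators $M_j\to M_{j'}$ supported on $\mathcal Pg\mathcal P$ is zero unless $g\in\mathcal Pw\mathcal P$ with $w\in D^2$ and $j'=\varphi(w)j$. In that case it is one-dimensional.
\end{proposition}

\begin{proof}
Let $g=(h,g_1,g_2)$, and let $\Theta\neq0$ lie in the space \eqref{eq:mackey} for $\Lambda_j,\Lambda_{j'}$. For $u\in J_x\cap hJ_xh^{-1}$ we have $g^{-1}\hat ug=(h^{-1}uh,1,1)$, so $\Theta$ satisfies the hypothesis of Lemma~\ref{lem:rho}(d), and $h\in H_x$. By Lemma~\ref{lem:cosets} we may take $g=n_w=(k,\dot w_1,\dot w_2)$.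

The group $\mathcal P\cap n_w\mathcal Pn_w^{-1}$ is the image of $\tilde{\mathcal P}\cap n_w\tilde{\mathcal P}n_w^{-1}$: if $p\in\tilde{\mathcal P}$ and $n_w^{-1}pn_w$ has image in $\mathcal P$, then $n_w^{-1}pn_w\in\tilde{\mathcal P}$ by \eqref{eq:lift}. As $k$ normalizes $H_x^\circ$, this group consists of the triples $(h,g_1,g_2)$ with $h\in H_x^\circ$ and $g_i\in\mathrm{Iw}\cap\dot w_i\mathrm{Iw}\,\dot w_i^{-1}$, and it contains $\mathcal P_L$. On it, by \eqref{eq:conjdelta}, by $\det g_i=\nu_i(h)$ and by Lemma~\ref{lem:rho}(c),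
\[
{}^{n_w}\Lambda_j\cong\delta(g_1)\delta(g_2)\,\eta(\nu_1(h))^{c(w_1)}\eta(\nu_2(h))^{c(w_2)}\rho_{\tau(k)j}(h)=\Lambda_{j''},\quad j''=\tau_1^{c(w_1)}\tau_2^{c(w_2)}\tau(k)j .
\]
Since $\nu_i(k)=\det\dot w_i$, we have $\tau(k)=\tau_2^{b(w_1)}\tau_1^{b(w_2)}$, so $j''=\varphi(w)j$. Now \eqref{eq:ineq} and Schur's lemma give the dimension of \eqref{eq:mackey}.
\end{proof}

\subsection{Unitary operators}
For $i=1,2$ let $s^{(i)},\Pi^{(i)}\in D^2$ have $i$-th component $s$ or $\Pi$ and trivial other component. They generate $D^2$. The point that makes the argument of Example~\ref{ex:pgl2} work is that $\varphi(s^{(i)})=\tau_i$ moves every index.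

\begin{proposition}\label{prop:unitaries}
For every $w\in D^2$ and every $j$ there is a unitary operator $U_w:M_j\to M_{\varphi(w)j}$ supported on $\mathcal Pw\mathcal P$, unique up to $U(1)$. Moreover $U_wU_{w'}\in U(1)\,U_{ww'}$.
\end{proposition}

\begin{proof}
Uniqueness follows from Proposition~\ref{prop:support}. Consider first $w=s^{(i)}$, and let $\Psi\ne0$ be supported on $\mathcal Ps^{(i)}\mathcal P$. By (I2), $\Psi^*\Psi\in\mathrm{End}(M_j)$ is supported on $\mathcal P\cup\mathcal Ps^{(i)}\mathcal P$. Its component on $\mathcal Ps^{(i)}\mathcal P$ vanishes by Proposition~\ref{prop:support}, since $\tau_ij\ne j$, and its component on $\mathcal P$ is a scalar. This scalar is positive because $\Psi\ne0$. In the same way $\Psi\Psi^*$ is a scalar, and the two scalars agree because $\Psi(\Psi^*\Psi)=(\Psi\Psi^*)\Psi$. So a multiple of $\Psi$ is unitary. For $w=(\Pi^{(i)})^{\pm1}$ the element $n_w$ normalizes $\mathcal P$, so $\Psi^*\Psi$ and $\Psi\Psi^*$ are supported on $\mathcal P$, and the same conclusion holds.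

Now take any word in $s^{(i)},(\Pi^{(i)})^{\pm1}$ that represents $w$, and the corresponding product of unitaries starting at $M_j$. We show by induction on the length that it is supported on $\mathcal Pw\mathcal P$. Let $U:M_j\to M_{\varphi(w)j}$ be supported on $\mathcal Pw\mathcal P$. By (I2), $U_{s^{(i)}}U$ is supported on $\mathcal Ps^{(i)}w\mathcal P\cup\mathcal Pw\mathcal P$. Its target has index $\tau_i\varphi(w)j\ne\varphi(w)j$, so the component on $\mathcal Pw\mathcal P$ vanishes. For $w_0=(\Pi^{(i)})^{\pm1}$ we have $\mathcal Pw_0\mathcal P\cdot\mathcal Pw\mathcal P=n_{w_0}\mathcal Pw\mathcal P=\mathcal Pw_0w\mathcal P$. This proves existence. Since every word for $w$ gives $U_w$ up to $U(1)$, concatenating a word for $w$ and a word for $w'$ gives the last assertion.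
\end{proof}

Put $\Lambda=\Lambda_1$ and $U_1=1$. Since $V_4$ acts freely on the indices, $\varphi(w)1=1$ means $w\in\Gamma$. Propositions~\ref{prop:support} and~\ref{prop:unitaries} give:

\begin{proposition}\label{prop:hecke}
The unitaries $U_\gamma$, $\gamma\in\Gamma$, form a basis of $\mathrm{End}_{\mathcal G}(M_1)$; $U_\gamma$ is supported on $\mathcal P\gamma\mathcal P$, and $U_\gamma U_{\gamma'}\in U(1)U_{\gamma\gamma'}$.
\end{proposition}

\section{The inertial class and the type}\label{sec:type}

We must find the block that $\Lambda$ belongs to. A pair $(\mathcal P,\Lambda)$ is an \emph{$\mathfrak s$-type} if an irreducible representation of $\mathcal G$ contains $\Lambda$ on restriction to $\mathcal P$ exactly when it lies in $\mathfrak R^{\mathfrak s}(\mathcal G)$. We first determine the irreducible representations of $\mathcal L$ that contain $\Lambda|_{\mathcal P_L}$, and then pass from $\mathcal L$ to $\mathcal G$ by the theory of covers.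

\subsection{Supercuspidal representations of $\mathcal L$}
An element $g$ \emph{intertwines} a representation $\rho$ of a subgroup $\mathcal K$ if $\mathrm{Hom}_{\mathcal K\cap g\mathcal Kg^{-1}}({}^g\rho,\rho)\ne0$.

\begin{lemma}\label{lem:criterion}
Let $\mathcal L$ be the group of $F$-points of a connected reductive group, $X\subset Z(\mathcal L)$ a closed subgroup, $\mathcal K\supset X$ an open subgroup with $\mathcal K/X$ compact, and $\rho$ a finite-dimensional irreducible representation of $\mathcal K$ that is intertwined by no element outside $\mathcal K$. Then $Y=\text{\rm c-Ind}_{\mathcal K}^{\mathcal L}\rho$ is irreducible and supercuspidal.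
\end{lemma}

\begin{proof}
The group $X$ acts on $\rho$, hence on $Y$, by a character. So a linear projection onto a $\mathcal K$-stable subspace can be averaged over the compact group $\mathcal K/X$, and every $\mathcal K$-stable subspace of $Y$ is a semisimple $\mathcal K$-module. By Frobenius reciprocity and the decomposition of $Y$ along double cosets $\mathcal Kg\mathcal K$, the hypothesis gives $\dim\mathrm{Hom}_{\mathcal K}(\rho,Y)=1$. The unique copy of $\rho$ is the space $Y_\rho$ of functions supported on $\mathcal K$, and it generates $Y$. Let $Y'\ne0$ be a subrepresentation. Evaluation at $1$ is a nonzero $\mathcal K$-map $Y'\to\rho$, so by semisimplicity $Y'$ contains a copy of $\rho$, which is $Y_\rho$. Hence $Y'=Y$. Pair $f\in Y_\rho$ with a function $f^\vee\in\text{c-Ind}_{\mathcal K}^{\mathcal L}\rho^\vee\subset Y^\vee$ supported on $\mathcal K$: the matrix coefficient $g\mapsto\langle f(g),f^\vee(1)\rangle$ is supported in $\mathcal K$, which is compact modulo the center, and is nonzero for suitable $f,f^\vee$. Irreducible representations of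 $\mathcal L$ are admissible, so $Y^\vee$ is irreducible, and every matrix coefficient of $Y$ is a linear combination of translates of this one. So $Y$ is supercuspidal.
\end{proof}

Let $X\subset Z(\mathcal L)$ be the image of the group of elements $\mathsf z(t)\mathsf a(r)$ with all $t_i,r_i\in\varpi^{\mathbb Z}$. In Case II, $X\cong\mathbb Z^4$ with coordinates $\mathrm{val}\,t_i$, $\mathrm{val}\,r_i$. In Case I, $X\cong\mathbb Z^2$ with coordinates $\mathrm{val}\,r_i$, because $\mathsf a(r)=\mathsf z(t)$ forces $\lambda(t)=1$. We have $X\cap\mathcal P_L=1$: in Case I, an element $\mathsf a(r)\in\tilde G^\circ$ with image in $\mathcal P$ lies in $\tilde{\mathcal P}$ by \eqref{eq:lift}, so the $r_i$ are units; in Case II, $\nu$ shows that the $t_i$ are units, and then so are the $r_i$. Hence $X$ is discrete and $X\mathcal P_L=X\times\mathcal P_L$. For $\zeta\in\mathrm{Hom}(X,\mathbb C^\times)$ put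
\[
\sigma_\zeta=\text{c-Ind}_{X\mathcal P_L}^{\mathcal L}(\zeta\otimes\Lambda|_{\mathcal P_L}),\qquad\sigma=\sigma_1,\qquad\mathfrak s=[\mathcal L,\sigma]_{\mathcal G}.
\]

\begin{proposition}\label{prop:sigma}
The $\sigma_\zeta$ are irreducible, supercuspidal and pairwise inequivalent, and $\sigma$ is unitary. They are exactly the irreducible representations of $\mathcal L$ that contain $\Lambda|_{\mathcal P_L}$, and also exactly the unramified twists of $\sigma$. The map $\zeta\mapsto\sigma_\zeta$ identifies $\mathrm{Hom}(X,S^1)$ with $T^{\mathfrak s}_{\mathrm u}$.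
\end{proposition}

\begin{proof}
Let $l=(h,\mathrm{diag}(a_1,d_1),\mathrm{diag}(a_2,d_2))$ intertwine $\zeta\otimes\Lambda|_{\mathcal P_L}$. Restricting to $J_x\subset\mathcal P_L$ and using Lemma~\ref{lem:rho}(d), we get $h\in H_x$. Then $l$ normalizes $\mathcal P_L$, and since diagonal matrices commute,
\begin{equation}\label{eq:lconj}
{}^l\Lambda\cong\Lambda_{\tau(h)1}\quad\text{on }\mathcal P_L
\end{equation}
by Lemma~\ref{lem:rho}(c). By \eqref{eq:ineq}, $\tau(h)=1$, so $\mathrm{val}\,\nu_i(h)=2u_i$ is even. Multiply $l$ by $\mathsf z(\varpi^{-u_1},\varpi^{-u_2})$, whose image lies in $X$. After this $h\in H_x^\circ$ and $\mathrm{val}\,a_i=-\mathrm{val}\,d_i$, and multiplying by $\mathsf a(\varpi^{-\mathrm{val}\,a_1},\varpi^{-\mathrm{val}\,a_2})$ we land in $\mathcal P_L$. So $l\in X\mathcal P_L$, and Lemma~\ref{lem:criterion} applies. The group $X$ acts on $\sigma_\zeta$ by $\zeta$, so the $\sigma_\zeta$ are inequivalent. Since $\sigma$ is compactly induced from a unitary representation of an open subgroup, it is unitary.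

Let $Y$ be irreducible and contain $\Lambda|_{\mathcal P_L}$. The central subgroup $X$ acts on $Y$ by a character $\zeta$, so $Y$ contains $\zeta\otimes\Lambda|_{\mathcal P_L}$, and Frobenius reciprocity gives a nonzero map $\sigma_\zeta\to Y$, which is an isomorphism. If $\chi\in\mathfrak X(\mathcal L)$, then $\chi$ is trivial on the compact group $\mathcal P_L$, so $\sigma_\zeta\otimes\chi$ contains $\Lambda|_{\mathcal P_L}$, and $\sigma_\zeta\otimes\chi\cong\sigma_{\zeta\cdot\chi|_X}$.

It remains to see that every character of $X$ extends to an unramified character. The maps $l\mapsto a_i/d_i$ are rational characters of $\mathcal L$ (they are trivial on $Z_0$), with valuation $2\,\mathrm{val}\,r_i$ on $\mathsf z(t)\mathsf a(r)$. In Case II the maps $l\mapsto\nu_i(h)$ are rational characters too, with valuation $2\,\mathrm{val}\,t_i$. So $X\cap\mathcal L^1=1$, and $X$ embeds in the abelian group $\mathcal L/\mathcal L^1$. Since $\mathbb C^\times$ and $S^1$ are divisible, the restriction maps $\mathfrak X(\mathcal L)\to\mathrm{Hom}(X,\mathbb C^\times)$ and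 $\mathfrak X_{\mathrm u}(\mathcal L)\to\mathrm{Hom}(X,S^1)$ are onto.
\end{proof}

\subsection{The group $W^{\mathfrak s}$}
Let $\dot n_i\in\tilde G$ have $\left(\begin{smallmatrix}0&1\\-1&0\end{smallmatrix}\right)$ in the $i$-th $\mathrm{GL}_2$-component and trivial other components.

\begin{proposition}\label{prop:W}
$W^{\mathfrak s}=\mathrm N_{\mathcal G}(\mathcal L)/\mathcal L\cong(\mathbb Z/2)^2$, generated by $\dot n_1,\dot n_2$. It acts on $T^{\mathfrak s}_{\mathrm u}=\mathrm{Hom}(X,S^1)$ through the action on $X$ in which $\dot n_i$ inverts $r_i$ and fixes the other coordinates.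
\end{proposition}

\begin{proof}
An element of $\mathcal G$ normalizes $\mathcal L$ if and only if a lift to $\tilde G$ normalizes $\tilde L$. By \eqref{eq:nuonto}, $\tilde L$ projects onto the diagonal torus of each $\mathrm{GL}_2(F)$. So $(h,g_1,g_2)$ normalizes $\tilde L$ if and only if $g_1,g_2$ are monomial, and $(c(g_1),c(g_2))$ identifies $\mathrm N_{\mathcal G}(\mathcal L)/\mathcal L$ with $(\mathbb Z/2)^2$. The element $\dot n_i$ normalizes $\mathcal P_L$, and ${}^{\dot n_i}\Lambda=\Lambda\otimes\eta(\nu_i)=\Lambda_{\tau_i1}$ on $\mathcal P_L$ by \eqref{eq:conjdelta} and Lemma~\ref{lem:rho}(c). On the other hand $l=\hat k_i\in\mathcal L$ has ${}^l\Lambda\cong\Lambda_{\tau_i1}$ on $\mathcal P_L$, by \eqref{eq:lconj} and $\tau(k_i)=\tau_i$. So $Y={}^{\dot n_i}\sigma_\zeta$ contains ${}^l\Lambda|_{\mathcal P_L}$, and $Y\cong{}^{l^{-1}}Y$ contains $\Lambda|_{\mathcal P_L}$. By Proposition~\ref{prop:sigma}, $Y\cong\sigma_{\zeta'}$, where $\zeta'={}^{\dot n_i}\zeta$ is the character by which $X$ acts on $Y$. Hence $\dot n_i\in W^{\mathfrak s}$. Finally, conjugation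 by $\dot n_i$ fixes the central element $\mathsf z(t)$ and replaces $r_i$ by $r_i^{-1}$ in $\mathsf a(r)$.
\end{proof}

\subsection{The cover}
We recall the definition of Bushnell and Kutzko \cite[Definition~8.1]{BK}. The pair $(\mathcal P,\Lambda)$ is a \emph{$\mathcal G$-cover} of $(\mathcal P_L,\Lambda|_{\mathcal P_L})$, where $\mathcal P_L=\mathcal P\cap\mathcal L$ and $\Lambda|_{\mathcal P_L}$ is irreducible, if for every parabolic subgroup $\mathcal LN$ with Levi factor $\mathcal L$ and opposite $\mathcal L\bar N$:
\begin{itemize}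
\item[(i)] $\mathcal P=(\mathcal P\cap\bar N)\,\mathcal P_L\,(\mathcal P\cap N)$, and $\Lambda$ is trivial on $\mathcal P\cap\bar N$ and $\mathcal P\cap N$;
\item[(ii)] the Hecke algebra of $(\mathcal P,\Lambda)$ has an invertible element supported on $\mathcal Pz\mathcal P$ for some \emph{strongly positive} $z\in Z(\mathcal L)$. This means that $z(\mathcal P\cap N)z^{-1}\subset\mathcal P\cap N$ and $z^{-1}(\mathcal P\cap\bar N)z\subset\mathcal P\cap\bar N$, and that for any compact open subgroups $N_1,N_2\subset N$ and $\bar N_1,\bar N_2\subset\bar N$ there is $m\ge0$ with $z^mN_1z^{-m}\subset N_2$ and $z^{-m}\bar N_1z^m\subset\bar N_2$.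
\end{itemize}
By \cite[Theorem~8.3]{BK}, a $\mathcal G$-cover of an $[\mathcal L,\sigma]_{\mathcal L}$-type is an $[\mathcal L,\sigma]_{\mathcal G}$-type.

\begin{proposition}\label{prop:type}
$(\mathcal P,\Lambda)$ is an $\mathfrak s$-type.
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:sigma}, $(\mathcal P_L,\Lambda|_{\mathcal P_L})$ is an $[\mathcal L,\sigma]_{\mathcal L}$-type. The roots of $\mathcal G$ outside $\mathcal L$ are those of the two factors $\mathrm{SL}_2$, so there are four parabolic subgroups with Levi factor $\mathcal L$, given by a choice of the upper or lower Borel subgroup in each $\mathrm{GL}_2$. The unipotent radical $N$ consists of the elements $(1,u_1,u_2)$ with $u_i$ unipotent of the chosen shape, and by \eqref{eq:lift} such an element lies in $\mathcal P$ if and only if $u_1,u_2\in\mathrm{Iw}$. Given $(h,g_1,g_2)\in\tilde{\mathcal P}$, factor $g_i=\bar u_it_iu_i$ by (I3) in the required order. Unipotent matrices have determinant $1$, so $(h,g_1,g_2)=(1,\bar u_1,\bar u_2)(h,t_1,t_2)(1,u_1,u_2)$ is a factorization in $\tilde{\mathcal P}$,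 and $\Lambda$ is trivial on the outer factors because their diagonal entries are $1$. This is (i).

For (ii) take $z=\mathsf a(\varpi^{n_1},\varpi^{n_2})$ with $n_i=1$ if the $i$-th Borel subgroup is upper triangular and $n_i=-1$ otherwise. Conjugation by $\mathrm{diag}(\varpi,\varpi^{-1})$ multiplies the upper right entry by $\varpi^2$ and the lower left entry by $\varpi^{-2}$, so $z$ is strongly positive. The element $w\in D^2$ defined by $z$ has $b=c=0$ in both components, so $w\in\Gamma$, and $U_w$, $U_{w^{-1}}$ are invertible elements of the Hecke algebra supported on $\mathcal Pz\mathcal P$ and $\mathcal Pz^{-1}\mathcal P$. If the Hecke algebra is formed with the contragredient $\Lambda^\vee$ instead of $\Lambda$, it is related to ours by the anti-isomorphism $\Psi\mapsto(g\mapsto\Psi(g^{-1})^\vee)$, which inverts supports; so (ii) holds in either convention.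
\end{proof}

\section{From the Hecke algebra to the $C^*$-algebra}\label{sec:cstar}

Two things remain to be shown: that the block is Morita equivalent to a corner whose dense subalgebra is the Hecke algebra of $\Lambda$, and that the norm which the corner induces on this twisted group algebra is the reduced one. The second point follows from a faithful state.

\begin{proposition}\label{prop:morita}
There is a $U(1)$-valued $2$-cocycle $\mu$ on $\Gamma$ such that $C^*_{\mathrm r}(\mathcal G)^{\mathfrak s}$ is Morita equivalent to $C^*_{\mathrm r}(\Gamma,\mu)$. Moreover $C^*_{\mathrm r}(\Gamma,\mu)$ has a faithful state $\omega$ with $\omega(v_\gamma)=0$ for $\gamma\ne1$.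
\end{proposition}

\begin{proof}
Write $\mathcal H=\mathcal H(\mathcal G)$, with involution $a^*(g)=\overline{a(g^{-1})}$, and recall $\mathrm{vol}(\mathcal P)=1$.

\emph{The projection.} Let $v\in\Lambda$ be a unit vector and let $e\in\mathcal H$ be supported on $\mathcal P$ with $e(p)=\dim\Lambda\cdot\overline{\langle\Lambda(p)v,v\rangle}$. By the Schur orthogonality relations, $e=e^*=e^2$, and $e$ acts on $\Lambda$ as the orthogonal projection onto $\mathbb Cv$ and by $0$ on the other irreducible representations of $\mathcal P$. So for a smooth representation $Y$ we have $eY\ne0$ if and only if $Y$ contains $\Lambda$. Also $\mathrm{Hom}_{\mathcal G}(\mathcal He,Y)\cong eY$, by evaluation at $e$.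

\emph{Fullness.} The representation $\mathcal He$ is generated by $e$. If its component in a block $\mathfrak t$ is nonzero, this component is a finitely generated quotient of $\mathcal He$ and has an irreducible quotient $Y\in\mathfrak R^{\mathfrak t}(\mathcal G)$. Then $eY\ne0$, so $Y$ contains $\Lambda$, and $\mathfrak t=\mathfrak s$ by Proposition~\ref{prop:type}. Hence $e\in\mathcal H^{\mathfrak s}$ and $\mathcal He\mathcal H\subset\mathcal H^{\mathfrak s}$. If the inclusion were strict, the quotient would be a nonzero object of $\mathfrak R^{\mathfrak s}(\mathcal G)$ killed by $e$; an irreducible subquotient of it would lie in $\mathfrak R^{\mathfrak s}(\mathcal G)$ without containing $\Lambda$, against Proposition~\ref{prop:type}. So $\mathcal He\mathcal H=\mathcal H^{\mathfrak s}$, and $e$ is a full projection of the separable $C^*$-algebra $C^*_{\mathrm r}(\mathcal G)^{\mathfrak s}$. By (K1) the latter is Morita equivalent to $eC^*_{\mathrm r}(\mathcal G)^{\mathfrak s}e=eC^*_{\mathrm r}(\mathcal G)e$, in which $e\mathcal He$ is dense.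

\emph{Comparison of $\mathcal He$ and $M_1$.} The map $v'\mapsto f_{v'}$ is a $\mathcal P$-embedding $\Lambda\to M_1$ whose image generates $M_1$. So $ef_v=f_v$, the vector $f_v$ generates $M_1$, and $ae\mapsto a\cdot f_v$ is a well-defined surjective $\mathcal G$-map $\mathcal He\to M_1$. It is isometric up to a scalar for the $L^2$ inner product on $\mathcal He$. To see this, note that the translates $g\cdot e$ span $\mathcal He$, so it suffices to compare $\langle g\cdot e,e\rangle$ with $\langle g\cdot f_v,f_v\rangle$. For $g\notin\mathcal P$ both vanish, the supports being disjoint. For $g=p\in\mathcal P$,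
\[
\langle p\cdot e,e\rangle=(e*e^*)(p^{-1})=e(p^{-1})=\dim\Lambda\cdot\langle\Lambda(p)v,v\rangle,\qquad\langle p\cdot f_v,f_v\rangle=\langle\Lambda(p)v,v\rangle .
\]
So the map is bijective and respects adjoints of operators.

\emph{The twisted group algebra.} Right multiplication identifies $(e\mathcal He)^{\mathrm{op}}$ with $\mathrm{End}_{\mathcal G}(\mathcal He)\cong\mathrm{End}_{\mathcal G}(M_1)$. This respects the involutions, because $\mathcal G$ is unimodular and right convolution by $a^*$ is then the $L^2$-adjoint of right convolution by $a$. Let $v_\gamma\in e\mathcal He$ correspond to $U_{\gamma^{-1}}$; the inverse compensates for the opposite multiplication. By Proposition~\ref{prop:hecke}, $(v_\gamma)_{\gamma\in\Gamma}$ is a basis of unitaries of $e\mathcal He$, with $v_1=e$, and $v_\gamma v_{\gamma'}$ corresponds to $U_{\gamma'^{-1}}U_{\gamma^{-1}}\in U(1)U_{(\gamma\gamma')^{-1}}$. So $e\mathcal He=\mathbb C[\Gamma,\mu]$ for some $\mu$.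

\emph{The norm.} For $a\in eC^*_{\mathrm r}(\mathcal G)e$, acting on $L^2(\mathcal G)\ni e$, put $\omega(a)=\langle a(e),e\rangle/\|e\|^2$. This is a state. For $\gamma\ne1$,
\[
\omega(v_\gamma)=\frac{\langle v_\gamma,e\rangle}{\|e\|^2}=\frac{\langle e*v_\gamma,e\rangle}{\|e\|^2}=\frac{\langle U_{\gamma^{-1}}f_v,f_v\rangle}{\|f_v\|^2}=0,
\]
because $U_{\gamma^{-1}}f_v$ is supported on $\mathcal P\gamma^{-1}\mathcal P$, which is disjoint from $\mathcal P$. The state is faithful. If $\omega(a^*a)=0$, then $a(e)=0$ in $L^2(\mathcal G)$. Since $a=ae$ and $a$ commutes with right convolutions, $a(f)=a(e*f)=a(e)*f=0$ for all $f\in\mathcal H$, and so $a=0$. Therefore the GNS representation of $\omega$ is injective, hence isometric. The $v_\gamma$ span a dense subspace of the GNS Hilbert space and are orthonormal, as $v_\gamma^*v_{\gamma'}\in U(1)v_{\gamma^{-1}\gamma'}$. So on $\mathbb C[\Gamma,\mu]$ the GNS representation is the one that defines $C^*_{\mathrm r}(\Gamma,\mu)$, and $eC^*_{\mathrm r}(\mathcal G)e\cong C^*_{\mathrm r}(\Gamma,\mu)$.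
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take Case I; note that $q\equiv1\bmod 4$ implies $q\ge5$. The Levi subgroup $L$ has root system $\Phi$ of type $D_4$. By Propositions~\ref{prop:sigma} and~\ref{prop:W}, $T^{\mathfrak s}_{\mathrm u}=\mathrm{Hom}(X,S^1)=S^1\times S^1$ with coordinates $z_1=\zeta(\mathsf a(\varpi,1))$, $z_2=\zeta(\mathsf a(1,\varpi))$, and $W^{\mathfrak s}=(\mathbb Z/2)^2$ acts through $z_i\mapsto z_i^{-1}$. Lemma~\ref{lem:predicted} gives the equivariant $K$-groups. By \eqref{eq:phi}, $\Gamma$ consists of the $(w_1,w_2)\in D^2$ with $b(w_1)=c(w_2)$ and $b(w_2)=c(w_1)$. By \eqref{eq:affine} these are the conditions \eqref{eq:pgg}, so $\Gamma=\Gamma_{pgg}$. Proposition~\ref{prop:morita} and Lemma~\ref{lem:untwist} show that $C^*_{\mathrm r}(G)^{\mathfrak s}$ is Morita equivalent to $C^*(\Gamma_{pgg})$, and (K1) and Proposition~\ref{prop:Kpgg} give its $K$-groups.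
\end{proof}

In Case II we do not determine the cocycle $\mu$. It is enough to bound the ranks, and for this we use that $\Gamma$ is built from four infinite cyclic groups.

\begin{proof}[Proof of Theorem~\ref{thm:second}]
Take Case II. By Propositions~\ref{prop:sigma} and~\ref{prop:W}, $T^{\mathfrak s}_{\mathrm u}=\mathrm{Hom}(X,S^1)=T'\times T$, where $T'$ and $T$ are dual to the sublattices of elements $\mathsf z(t)$ and $\mathsf a(r)$, and $W^{\mathfrak s}=(\mathbb Z/2)^2$ acts as in Lemma~\ref{lem:predicted}. So $K^j_{W^{\mathfrak s}}(T^{\mathfrak s}_{\mathrm u})\cong\mathbb Z^{18}$ for $j=0,1$.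

By Proposition~\ref{prop:morita} and (K1), $K_*(C^*_{\mathrm r}(\tilde G)^{\mathfrak s})\cong K_*(C^*_{\mathrm r}(\Gamma,\mu))$, with
\[
\Gamma=\{(w_1,w_2)\in\tilde W^2:b(w_1)=c(w_2),\ b(w_2)=c(w_1)\}.
\]
The homomorphism $\Gamma\to\mathbb Z^2$, $w\mapsto(\mathrm{val}\det w_1,\mathrm{val}\det w_2)$, is onto: given $(m_1,m_2)$, let $w_1$ have $\mathrm{val}\det w_1=m_1$ and be diagonal or antidiagonal according as $m_2$ is even or odd, and choose $w_2$ with the roles of $m_1,m_2$ exchanged. On its kernel $\Gamma_2$ we have $b=0$, hence $c=0$, so $\Gamma_2$ consists of the pairs $(\mathrm{diag}(\varpi^{n_i},\varpi^{-n_i}))_{i=1,2}$ and $\Gamma_2\cong\mathbb Z^2$. Let $\Gamma_1\subset\Gamma_2$ be given by $n_2=0$, let $\Gamma_3$ be the preimage of $\mathbb Z\times0$, and put $\Gamma_0=1$, $\Gamma_4=\Gamma$. Then $\Gamma_n\lhd\Gamma_{n+1}$ and $\Gamma_{n+1}/\Gamma_n\cong\mathbb Z$.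

Let $C_n\subset C^*_{\mathrm r}(\Gamma,\mu)$ be the closed span of the $v_\gamma$, $\gamma\in\Gamma_n$, a $C^*$-subalgebra. Let $\gamma\in\Gamma_{n+1}$ lift a generator of $\Gamma_{n+1}/\Gamma_n$. The unitary $v_\gamma$ normalizes $C_n$, and together they generate $C_{n+1}$. This gives a surjection $\Xi:C_n\rtimes_\alpha\mathbb Z\to C_{n+1}$ with $\alpha=\mathrm{Ad}\,v_\gamma$, sending the canonical unitary $u$ to $v_\gamma$. Let $E:C_n\rtimes_\alpha\mathbb Z\to C_n$ be the conditional expectation $\sum a_mu^m\mapsto a_0$; it is faithful because $\mathbb Z$ is amenable. For $\gamma'\in\Gamma_n$ and $m\ne0$ we have $\gamma'\gamma^m\neq1$, so $\omega(v_{\gamma'}v_\gamma^m)=0$, and hence $\omega\circ\Xi=\omega\circ E$ by linearity and continuity. The right side is a faithful state, so $\Xi$ is injective, and $C_{n+1}\cong C_n\rtimes_\alpha\mathbb Z$.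

Put $R(C)=\operatorname{rank}K_0(C)+\operatorname{rank}K_1(C)$. By (K5), $\operatorname{rank}K_j(C\rtimes\mathbb Z)\le R(C)$ for each $j$, and so $R(C\rtimes\mathbb Z)\le2R(C)$. From $R(C_0)=R(\mathbb C)=1$ we get $R(C_3)\le8$, and therefore $\operatorname{rank}K_j(C_4)\le8$ for $j=0,1$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{slides}
\emph{A Bridge Between the Baum-Connes Conjecture and the Langlands Program},
\texttt{https://mathpicture.fas.harvard.edu/\allowbreak sites/\allowbreak projects.iq.harvard.edu/\allowbreak files/\allowbreak mathpicture/\allowbreak files/\allowbreak 23-2-14\_anne-marie\_\allowbreak aubert\_\allowbreak math\_pic\_\allowbreak seminar\_slides.pdf}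

\bibitem{BK}
Bushnell and Kutzko, Proc. London Math. Soc. \textbf{77} (1998).

\bibitem{Pimsner}
Pimsner, Invent. Math. \textbf{86} (1986).

\end{thebibliography}
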